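# Stars are the worst trees for $r(G,T)$

## 1. Blue clusters with a bounded remainder

Let $G$ be a graph with at least one edge. Put $m=|V(G)|$ and $\chi(G)=c+1$, so $c\ge 1$, and let $s$ be the smallest size that a color class can have in a proper $(c+1)$-coloring of $G$. Write $K(s,m,\dots,m)$ for the complete $(c+1)$-partite graph with one class of size $s$ and $c$ classes of size $m$. Taking a proper coloring of $G$ with a class of size $s$, we see that $G\subseteq K(s,m,\dots,m)$.

Here is the object on which everything turns, first in an idealized form. Let $n$ be large, take $p=c(n-1)+s$ points, and split them as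
$$V=X\sqcup Y_1\sqcup\dots\sqcup Y_c ,$$
with $|X|\le n/2$ and $|Y_i|\ge m$. Color all pairs inside each $Y_i$ blue and all pairs between different $Y_i,Y_j$ red. For each $x\in X$ and each $i$, give all pairs from $x$ to $Y_i$ the same color. Pairs inside $X$ are colored arbitrarily. We call the $Y_i$ clusters and $X$ the remainder. Let $R_i\subseteq X$ be the set of those $x$ that are red to $Y_i$.

Suppose there is no red $G$. If $\bigcap_iR_i$ had $s$ elements, these together with $m$ points from each cluster would span a red $K(s,m,\dots,m)\supseteq G$. So $|\bigcap_i R_i|\le s-1$. Now count the points of the sets $Y_i\cup(X\setminus R_i)$: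
$$\sum_{i=1}^c\big(|Y_i|+|X\setminus R_i|\big)=p+\sum_{x\in X}\big(c-1-|\{i:x\in R_i\}|\big)\ \ge\ p-(s-1)=c(n-1)+1 ,$$
because a summand is negative (and then equal to $-1$) only for $x\in\bigcap_iR_i$. Hence some $Y_i\cup(X\setminus R_i)$ has at least $n$ points. Every tree $T$ with $n$ vertices now appears in blue: choose $n$ points of this set, let $Q$ be the chosen points in $X$, and recall that $T$ is bipartite, so it has an independent set of at least $n/2\ge|Q|$ vertices. Put $|Q|$ of these on $Q$ and everything else in $Y_i$. All edges of $T$ run inside $Y_i$ or between $Y_i$ and $Q$, and these pairs are blue.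

What is this for? We want to compare the Ramsey numbers of $G$ against different trees of the same order. The plan is to show that every two-coloring on at least $c(n-1)+s$ vertices with neither a red $G$ nor a blue $T$ has this shape up to small errors, with a remainder $X$ of size bounded in terms of $G$. The count above then goes through exactly. The real work is to produce the shape and then to fit an $n$-vertex tree into a host of exactly $n$ vertices that is only almost blue.

## 2. The inequality $r(G,T)\le r(G,K_{1,n-1})$ and the surplus

The Ramsey number $r(G,H)$ is the smallest $p$ such that in every red/blue coloring of the edges of $K_p$ the red subgraph contains $G$ or the blue subgraph contains $H$. The star of order $n$ is $K_{1,n-1}$. The question, from "A Good Idea in Ramsey Theory", is whether the star is always the worst tree: for each graph $G$, is there an $n_0(G)$, depending only on $G$, such that $r(G,T)\le r(G,K_{1,n-1})$ for every $n\ge n_0(G)$ and every tree $T$ of order $n$? The answer is yes.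

**Definition (surplus).** Let $\chi(G)=c+1$. The surplus $s=s(G)$ is the smallest size of a color class over all proper $(c+1)$-colorings of $G$. All classes of such a coloring are nonempty, so $s\ge1$.

For example, $s(K_k)=1$ and $s(C_5)=1$ (classes of sizes $2,2,1$). Two disjoint edges have surplus $2$, since each edge puts one end in each class. For $K_{a,b}$ the two classes are forced, so the surplus is $\min(a,b)$.

**Theorem 1.** For every graph $G$ there is $n_0(G)$ such that $r(G,T)\le r(G,K_{1,n-1})$ for all $n\ge n_0(G)$ and all trees $T$ of order $n$.

**Theorem 2.** Let $G$ have at least one edge, and let $m=|V(G)|$. There is $n_0(G)$ such that if $n\ge n_0(G)$ and $T$ is a tree of order $n$ in which every vertex is adjacent to fewer than $\frac{n}{1200\,m}$ leaves, then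
$$r(G,T)=(\chi(G)-1)(n-1)+s(G).$$

**Proposition 3.** For each $h\ge1$ let $G=K_{2h+1,2h+1}$, so $m=4h+2$. For all large $n$ there is a tree $T$ of order $n$, every vertex of which is adjacent to at most $n/h=\frac{4n}{m-2}$ leaves, with $r(G,T)>(\chi(G)-1)(n-1)+s(G)$.

Proposition 3 says that the order $1/m$ of the leaf bound in Theorem 2 is best possible.

The edgeless case of Theorem 1 is quick. If $G$ has no edges and $n\ge m$, then on $m-1$ vertices there is room for neither $G$ nor $T$, while on $m$ vertices the red subgraph always contains $G$. So $r(G,T)=m$ for every tree $T$ of order $n\ge m$, the star included. **From now on $c\ge1$.**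

**Lower bound.** For every tree $T$ of order $n\ge s$,
$$r(G,T)\ge c(n-1)+s. \tag{1}$$

*Proof.* Take $c$ disjoint blue cliques $K_{n-1}$ and one blue clique $K_{s-1}$, and color all other edges red. Each blue component has fewer than $n$ vertices, so there is no blue $T$. A red copy of $G$ would be properly colored by the $c+1$ cliques, with at most $s-1$ vertices in the last class. If that class is empty, $G$ is $c$-colorable, which is false; otherwise it contradicts the definition of $s$. $\square$

In particular $r(G,K_{1,n-1})\ge c(n-1)+s$. So wherever the formula of Theorem 2 holds for $T$, the inequality of Theorem 1 holds for $T$.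

## 3. Complete graphs, the path on three vertices, the four-cycle

We use two elementary facts. A nonempty graph of minimum degree at least $n-1$ contains every tree of order $n$: embed parents before children, and note that at most $n-2$ neighbors of the parent's image are occupied. And every graph $H$ has a subgraph of minimum degree at least $\chi(H)-1$: take a subgraph with chromatic number $\chi(H)$ and as few vertices as possible; a vertex of smaller degree could be deleted and then colored last.

**Complete graphs.** For $G=K_k$, $k\ge2$, we have $c=k-1$ and $s=1$. Let the edges of a complete graph on $(k-1)(n-1)+1$ vertices be colored without a red $K_k$. The blue graph $B$ has $\alpha(B)\le k-1$, so $\chi(B)\ge|V|/(k-1)>n-1$. Thus $\chi(B)\ge n$, and $B$ has a subgraph of minimum degree at least $n-1$, which contains every tree of order $n$. With (1), $r(K_k,T)=(k-1)(n-1)+1$ for every tree: all trees are equally bad.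

**The path $P_3$.** Here $c=1$, $s=1$, and a coloring has no red $P_3$ exactly when the red edges form a matching. On $p$ vertices each blue degree is then at least $p-2$. To avoid a blue $K_{1,n-1}$ all blue degrees must be at most $n-2$, so $p\le n$, and at $p=n$ the red edges must form a perfect matching. So for $n\ge3$ we get $r(P_3,K_{1,n-1})=n+1$ if $n$ is even and $n$ if $n$ is odd. For the path of order $n\ge4$, blue degrees on $n$ vertices are at least $n-2\ge n/2$, so by Dirac's theorem there is a blue Hamiltonian cycle and $r(P_3,P_n)=n$. For even $n\ge4$ the star is strictly worse than the path.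

**The four-cycle.** For $G=C_4=K_{2,2}$ we have $c=1$, $s=2$, and (1) gives $n+1$. The Petersen graph has $10$ vertices, is $3$-regular and has no $4$-cycle. Let the red graph consist of $k$ disjoint Petersen graphs. All blue degrees are $10k-4$, so with $n=10k-2$ there is no blue $K_{1,n-1}$, and $r(C_4,K_{1,n-1})\ge 10k+1=n+3$. Theorem 2 says that $r(C_4,P_n)=n+1$ for large $n$. So the star's number need not equal the bound (1), and a proof of Theorem 1 must handle star-like trees without knowing the value they are compared with.

## 4. Chromatic number, edge removal, and a linear error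

The natural first attempt is to repeat the argument for $K_k$. A coloring without a red $G$ may contain red $K_{c+1}$'s, but not many.

**Tool (R).** Write $K_{c+1}(m)$ for the complete $(c+1)$-partite graph with all classes of size $m$. For every $\varepsilon>0$ and all large $N$, every $K_{c+1}(m)$-free graph on $N$ vertices can be made $K_{c+1}$-free by deleting at most $\varepsilon N^2$ edges.

*Proof.* Let $\mathcal H$ be the $(c+1)$-uniform hypergraph whose edges are the vertex sets of copies of $K_{c+1}$. If $\mathcal H$ contained a complete $(c+1)$-partite $(c+1)$-uniform hypergraph with all classes of size $m$, then any two vertices of different classes would be adjacent, and the graph would contain $K_{c+1}(m)$. By Erdős, *On extremal problems of graphs and generalized graphs*, 1964, a hypergraph without such a subhypergraph has $o(N^{c+1})$ edges. So there are $o(N^{c+1})$ copies of $K_{c+1}$, and by the graph removal lemma (Erdős–Frankl–Rödl, 1986) the graph can be made $K_{c+1}$-free by deleting $o(N^2)$ edges. $\square$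

Since $G\subseteq K(s,m,\dots,m)\subseteq K_{c+1}(m)$, this applies to every red graph without $G$. Let $B$ be the blue graph and $F$ the set of deleted red edges. "Red minus $F$ is $K_{c+1}$-free" means exactly $\alpha(B\cup F)\le c$. Now the chromatic argument can be run on $B\cup F$.

**Lemma 4.** Let $0<\eta<1$, let $T$ be a tree of order $n$, and let $B,F$ be graphs on a set $V$ with $e(F)\le\eta n^2$ and $T\not\subseteq B$. Put $H=B\cup F$.

(O) $H$ has no nonempty subgraph of minimum degree at least $(1+3\sqrt\eta)n$.

(i) If $\alpha(H)\le c$, $0<\gamma<1$, $3\sqrt\eta\le\gamma/(2c)$ and $n\ge2c/\gamma$, then $|V|\le(c+\gamma)n$.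

*Proof.* Let $\Phi$ be the set of vertices of $F$-degree at least $\sqrt\eta\,n$. From $|\Phi|\sqrt\eta\,n\le2e(F)\le2\eta n^2$ we get
$$|\Phi|\le2\sqrt\eta\,n. \tag{2}$$
(O) Given such a subgraph, delete $\Phi$ from it and then remove the edges of $F$. The subgraph had more than $(1+3\sqrt\eta)n$ vertices, so something is left. Each remaining vertex lost at most $2\sqrt\eta\,n$ neighbors in $\Phi$ and fewer than $\sqrt\eta\,n$ edges of $F$, so its degree is still more than $n$. This is a nonempty subgraph of $B$ of minimum degree more than $n$, so $T\subseteq B$, a contradiction.

(i) If $|V|>(c+\gamma)n$, then $\chi(H)\ge|V|/c>(1+\gamma/c)n$, so $H$ has a subgraph of minimum degree at least $(1+\gamma/c)n-1$. Since $\gamma n/(2c)\ge1$, this is at least $(1+\gamma/(2c))n\ge(1+3\sqrt\eta)n$, contradicting (O). $\square$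

So every $T$ satisfies $r(G,T)\le(c+\gamma)n$ for large $n$. The attempt stops precisely here. Tool (R) deletes up to $\varepsilon N^2$ edges for a fixed $\varepsilon$, the vertex degrees change by a linear amount, and the bound is off by $\gamma n$. The target in Theorem 2 allows no error at all, and in Theorem 1 we only know that the right side is at least $c(n-1)+s$. What the argument does give is a starting point: the coloring is close to extremal for an $\alpha(B\cup F)\le c$ problem, and we can ask what it must look like.

## 5. Search orders, blocks and matchings

We need three tools for placing trees.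

**Definition (search order).** A search order of a forest is an ordering of its vertices in which each vertex has at most one earlier neighbor.

Every forest has one: list each tree from a root outward. In a star, center first is a search order; listing two leaves before the center is not. When a forest is embedded in a search order, each new vertex has only one adjacency to respect inside the forest.

**Definition (blocks).** A block in a tree $T$ is a path $(\beta_1,\beta_2,\beta_3,\beta_4,\beta_5)$ all of whose vertices have degree $2$ in $T$. Its middle triple is $\beta_2,\beta_3,\beta_4$, and its middle is $\beta_3$.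

For example, a path of order $n$ has $\lfloor(n-2)/5\rfloor$ disjoint blocks: discard the two ends and cut the rest into fives.

**Block count.** A tree of order $n$ with $\ell\ge2$ leaves has at least $n/5-2\ell$ disjoint blocks. For any chosen disjoint blocks, each vertex outside the chosen middle triples is adjacent to at most one vertex of the chosen middle triples.

*Proof.* From $\sum_v(\deg v-2)=-2$ there are at most $\ell-2$ vertices of degree at least $3$, so the set $S$ of vertices of degree other than $2$ has $|S|\le2\ell-2$. Suppressing the vertices of degree $2$ leaves a tree on $S$, with $|S|-1$ edges, so $T-S$ consists of at most $|S|-1\le2\ell-3$ paths. Cutting each into pieces of $5$ wastes at most $4$ vertices per path. The number of blocks is at least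
$$\frac{n-|S|-4(2\ell-3)}5\ge\frac{n-10\ell+14}5\ge\frac n5-2\ell .$$
The vertices $\beta_2,\beta_3,\beta_4$ have degree $2$, so all their neighbors lie in their own block. Outside the triples, therefore, only $\beta_1$ and $\beta_5$ of a chosen block are adjacent to a chosen triple, namely to their own; and $\beta_1$ is adjacent to $\beta_2$ only, $\beta_5$ to $\beta_4$ only, since $T$ has no cycle. $\square$

**Matching fact.** A bipartite graph with two classes of size $k$ and minimum degree at least $k/2$ has a perfect matching. Check Hall's condition for a nonempty set $W$ in one class: if $|W|\le k/2$, then $|N(W)|\ge k/2\ge|W|$; if $|W|>k/2$, every vertex of the other class has a neighbor in $W$, because fewer than $k/2$ vertices lie outside $W$.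

Throughout, the non-neighbors of a vertex do not include the vertex itself.

## 6. A nearly complete set with many attached vertices contains $T$

The purpose of the next lemma is to limit attachment to a cluster. If $A$ is nearly complete with about $n$ vertices, possibly slightly fewer, then $T$ may fail to fit for lack of room. A small linear set $U$ of outside vertices, each with linearly many neighbors in $A$, supplies the room.

**Lemma 5.** Let $0<\theta\le1$, $0<\gamma\le\theta/100$, $\gamma n\ge10$, and let $T$ be a tree of order $n$. Let $B$ be a graph and $A,U$ disjoint vertex sets with $(1-\gamma)n\le|A|\le2n$ and $|U|\ge16\gamma n/\theta$. Suppose each vertex of $A$ has at most $\gamma n$ non-neighbors in $A$, and each $u\in U$ has at least $\theta n$ neighbors in $A$. Then $T\subseteq B$.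

*Proof.* Put $M=\lceil3\gamma n\rceil+2$, so $M\le3\gamma n+3\le4\gamma n$. We will place $M$ vertices of $T$ into $U$: leaves if there are enough of them, middles of blocks otherwise.

**Step (a): $T$ has at least $M$ leaves.** Choose a set $L'$ of $M$ leaves; let $P$ be the set of their neighbors and $r=|P|\le M$. Since $n\ge3$, no vertex of $P$ is a leaf, so $P\subseteq V(T-L')$. The vertices of $P$ need images with many neighbors in $U$. Let $A^*$ be the set of $a\in A$ with at least $\theta|U|/4$ neighbors in $U$; note $\theta|U|/4\ge4\gamma n\ge M$. There are at least $\theta n|U|$ edges between $A$ and $U$, and $A\setminus A^*$ is responsible for at most $2n\cdot\theta|U|/4=\theta n|U|/2$ of them. So $|A^*|\,|U|\ge\theta n|U|/2$ and $|A^*|\ge\theta n/2\ge50\gamma n$. Fix $A^{**}\subseteq A^*$ with $|A^{**}|=r+\lceil\gamma n\rceil+1\le6\gamma n$.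

Embed the tree $T-L'$, parents before children, sending $P$ into $A^{**}$ and all other vertices into $A\setminus A^{**}$. A vertex of $P$ must avoid at most $r-1$ used vertices and at most $\gamma n$ non-neighbors of the image of its parent, so it has at least $|A^{**}|-(r-1)-\gamma n\ge2$ choices. For any other vertex, at most $n-M-r-1$ vertices of $A\setminus A^{**}$ are used, so it has at least
$$(1-\gamma)n-(r+\gamma n+2)-(n-M-r-1)-\gamma n=M-3\gamma n-1>0$$
choices. Finally embed $L'$ greedily into $U$: each image of a vertex of $P$ has at least $M=|L'|$ neighbors in $U$.

**Step (b): $T$ has fewer than $M\le4\gamma n$ leaves.** There are at least $n/5-8\gamma n\ge20\gamma n-8\gamma n\ge M$ disjoint blocks. Take $M$ of them, with middle triples $(\beta_2^i,\beta_3^i,\beta_4^i)$. Map the $\beta_3^i$ to distinct $u_i\in U$, and map $\beta_2^i,\beta_4^i$ to neighbors of $u_i$ in $A$, all distinct; this is possible since $2M\le8\gamma n<\theta n$. Embed the remaining $n-3M$ vertices into $A$ in a search order of the forest they induce. Each has at most one earlier neighbor in this forest and at most one neighbor in the triples, which is some $\beta_2^i$ or $\beta_4^i$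 and has its image in $A$. So the number of choices is at least
$$(1-\gamma)n-2M-(n-3M-1)-2\gamma n=M+1-3\gamma n>0. \qquad\square$$

## 7. Stability: $\alpha(B\cup F)\le c$ with about $cn$ vertices forces $c$ clusters

This section turns the near-tightness of Lemma 4(i) into structure. The model case is $c$ disjoint cliques $K_{n-1}$ in $B$ with $F$ empty; there $A_1,\dots,A_c$ are the cliques.

**Lemma 6.** For $c\ge1$ and $\gamma\in(0,1)$ there are $\eta\in(0,1)$ and $n_1$ such that the following holds for $n\ge n_1$ and every tree $T$ of order $n$. Let $B,F$ be graphs on a set $V$ with $|V|\ge(c-\eta)n$, $e(F)\le\eta n^2$, $\alpha(B\cup F)\le c$ and $T\not\subseteq B$. Then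

(i) $|V|\le(c+\gamma)n$;

(ii) there are disjoint $A_1,\dots,A_c\subseteq V$ with $(1-\gamma)n\le|A_i|\le(1+\gamma)n$ such that each vertex of $A_i$ has at most $\gamma n$ $B$-non-neighbors in $A_i$ and at most $\gamma n$ $B$-neighbors in each $A_j$, $j\ne i$.

*Proof.* A smaller $\gamma$ gives a stronger conclusion, so assume $\gamma\le1/10$. We always take $3\sqrt\eta\le\gamma/(2c)$ and $n\ge2c/\gamma$. Then (i) is Lemma 4(i). Let $H=B\cup F$, and let $\Phi$ be the set of vertices of $F$-degree at least $\sqrt\eta\,n$, so (2) holds. We prove (ii) by induction on $c$.

**Step 1: the case $c=1$.** Now $H$ is complete. Take $A_1=V\setminus\Phi$. Then $|A_1|\ge(1-\eta-2\sqrt\eta)n\ge(1-3\sqrt\eta)n\ge(1-\gamma)n$. A $B$-non-neighbor of a vertex is an $F$-neighbor, so each vertex of $A_1$ has fewer than $\sqrt\eta\,n\le\gamma n$ of them. The upper bound on $|A_1|$ is (i).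

**Step 2: choice of constants for $c\ge2$.** Let $\theta=\gamma^2/8$. Choose $\gamma_1\in(0,\theta/100]$ with $c\gamma_1+16c\gamma_1/\theta\le\gamma/2$. Let $\eta'\in(0,1)$ be given by the lemma for $(c-1,\gamma_1)$. Choose $\eta\in(0,1)$ with $5\sqrt\eta\le\eta'$ and $3\sqrt\eta\le\gamma/(2c)$. Let $n$ be large: $n\ge1/\sqrt\eta$, $n\ge2c/\gamma$, $n\ge4/\gamma$, $\gamma_1n\ge10$, and $n$ large enough for the case $(c-1,\gamma_1)$.

**Step 3: finding $c-1$ clusters by induction.** By (O), applied to $H$ itself, there is a vertex $v$ of $H$-degree less than $(1+3\sqrt\eta)n$. Let $W$ be the set of vertices other than $v$ that are not $H$-adjacent to $v$. Then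
$$|W|\ge(c-\eta)n-(1+3\sqrt\eta)n-1\ge(c-1-5\sqrt\eta)n\ge(c-1-\eta')n ,$$
using $\eta\le\sqrt\eta$ and $1\le\sqrt\eta\,n$. Also $e(F[W])\le\eta n^2\le\eta'n^2$, $T\not\subseteq B[W]$, and $\alpha(H[W])\le c-1$, since $v$ can be added to any independent set in $W$. By induction there are $A_2',\dots,A_c'\subseteq W$ as in (ii), with $\gamma_1$ in place of $\gamma$.

**Step 4: the last cluster.** We take for $A_1$ everything not attached to the clusters already found. Let $U_j$ be the set of vertices outside $A_j'$ with at least $\theta n$ $B$-neighbors in $A_j'$. Lemma 5 with $A_j',U_j,\gamma_1,\theta$ gives $|U_j|<16\gamma_1n/\theta$, because $T\not\subseteq B$. Put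
$$A_1=V\setminus\Big(\bigcup_{j\ge2}(A_j'\cup U_j)\cup\Phi\Big).$$
Then
$$|A_1|\ge(c-\eta)n-(c-1)(1+\gamma_1)n-\frac{16c\gamma_1}{\theta}n-2\sqrt\eta\,n\ge\Big(1-3\sqrt\eta-\frac\gamma2\Big)n\ge(1-\gamma)n .$$

**Step 5: $H[A_1]$ is complete.** Suppose distinct $u,u'\in A_1$ are not $H$-adjacent. Choose successively $a_j\in A_j'\setminus\Phi$, $j=2,\dots,c$, not $H$-adjacent to any of $u,u',a_2,\dots,a_{j-1}$. To see that this is possible, note that $u,u'\notin A_j'\cup U_j$, so each has fewer than $\theta n$ $B$-neighbors in $A_j'$. Each earlier $a_i$ has at most $\gamma_1n$ of them. All of these vertices lie outside $\Phi$ and have $F$-degree less than $\sqrt\eta\,n$. So at most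
$$\big(2(\theta+\sqrt\eta)+c(\gamma_1+\sqrt\eta)\big)n$$
of the at least $(1-\gamma_1-2\sqrt\eta)n$ candidates are excluded. Since $\theta\le\frac1{800}$, $c\gamma_1\le\frac\gamma2\le\frac1{20}$ and $c\sqrt\eta\le\frac\gamma6\le\frac1{60}$, a choice remains. We obtain the independent set $\{u,u',a_2,\dots,a_c\}$ of size $c+1$ in $H$, a contradiction.

**Step 6: verifying (ii).** By Step 5 the $B$-non-neighbors in $A_1$ of a vertex of $A_1$ are $F$-neighbors, and there are fewer than $\sqrt\eta\,n\le\gamma n$ of them. The complete graph $H[A_1]$ has minimum degree $|A_1|-1$, so (O) gives $|A_1|\le(1+3\sqrt\eta)n+1\le(1+\gamma)n$; here $3\sqrt\eta\le\gamma/4$ and $1\le\gamma n/4$. Each vertex of $A_1$ has fewer than $\theta n\le\gamma n$ $B$-neighbors in $A_j'$. Counting these edges from the other side, at most $|A_1|\theta n/(\gamma n)\le2\theta n/\gamma=\gamma n/4$ vertices of $A_j'$ have more than $\gamma n$ $B$-neighbors in $A_1$. Discard them and call the rest $A_j$. Then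
$$(1-\gamma)n\le(1-\gamma_1-\gamma/4)n\le|A_j|\le(1+\gamma_1)n\le(1+\gamma)n .$$
The remaining requirements concern pairs among $A_2,\dots,A_c$ and are inherited from the $A_j'$. $\square$

## 8. The partition $V=X\sqcup Y_1\sqcup\dots\sqcup Y_c$ of a coloring without red $G$ and blue $T$

**Constants.** Fix
$$\lambda=\frac1{100},\quad\kappa=\frac{\lambda}{12m}=\frac1{1200m},\quad\nu=\frac\lambda6,\quad\delta=\frac{\nu^2}{8e^4m},\quad C=\Big\lceil2s\Big(\frac2\delta\Big)^c\Big\rceil .$$
Then $\delta<10^{-8}/m$ and $\delta<\kappa/8$, and $C>10^8$. Choose $\gamma>0$ with
$$\gamma\le\frac{\delta}{8c}\qquad\text{and}\qquad\gamma\le\frac{2^{-C}}{100\,c\,m\,C}. \tag{3}$$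
Let $\eta\in(0,1)$ be from Lemma 6 for $(c,\gamma)$, and let $n$ be large. All constants and all requirements on $n$ depend only on $G$.

**Setting $(*)$.** $T$ is a tree of order $n$, and $V$ is a set of $p\ge c(n-1)+s$ vertices with a red/blue coloring having no red $G$ and no blue $T$. The blue graph is $B$.

**Step 1: Lemma 6 applies to $V$.** Let $V'\subseteq V$ with $(c-\eta)n\le|V'|\le(c+1)n$. The red graph on $V'$ is $K_{c+1}(m)$-free. Tool (R) with $\varepsilon=\eta/(c+1)^2$ gives a set $F$ of at most $\eta n^2$ red edges in $V'$ with $\alpha(B[V']\cup F)\le c$. So Lemma 6 applies to $V'$. If $p>(c+1)n$, a subset of size $(c+1)n$ would contradict Lemma 6(i). So $p\le(c+1)n$; and $p\ge c(n-1)+s\ge(c-\eta)n$ for large $n$. Hence we may take $V'=V$. We get $p\le(c+\gamma)n$ and sets $A_1,\dots,A_c$ as in Lemma 6(ii), with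
$$\Big|V\setminus\bigcup_iA_i\Big|\le(c+\gamma)n-c(1-\gamma)n=(c+1)\gamma n\le2c\gamma n. \tag{4}$$
In the coloring, a $B$-non-neighbor is a red neighbor. So a vertex of $A_i$ has at most $\gamma n$ red neighbors in $A_i$ and at most $\gamma n$ blue neighbors in $A_j$, $j\ne i$.

For $v\in V$ let $r_i(v)$ and $b_i(v)$ be the numbers of red and blue neighbors of $v$ in $A_i$.

**Step 2: a vertex cannot be blue to two clusters.** If a vertex were blue to almost all of one cluster and to a linear part of another, $T$ could be hung on that vertex and spread over both clusters, where there is plenty of room. This is the content of the next claim.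

**Claim 7.** If $r_i(v)<\delta n$, then $b_j(v)<4\delta n$ for all $j\ne i$.

*Proof.* We have $b_i(v)\ge(1-\gamma)n-1-\delta n\ge(1-2\delta)n$. Suppose $b_j(v)\ge4\delta n$. Let $u$ be a centroid of $T$, that is, a vertex such that all components of $T-u$ have at most $n/2$ vertices. (Choose $u$ to minimize the largest component of $T-u$. If that component $J$ had more than $n/2$ vertices, then for the neighbor $u'$ of $u$ in $J$ the components of $T-u'$ would be proper subsets of $J$, or the rest of the tree, with fewer than $n/2$ vertices: smaller than $|J|$ in both cases.)

List the components of $T-u$, and let $\mathcal J$ be the shortest initial segment with at least $3\delta n$ vertices in total. Without its last member it has fewer than $3\delta n$ vertices. So $\mathcal J$ has fewer than $n/2+3\delta n$ vertices and at most $\lceil3\delta n\rceil\le4\delta n$ components. The other components have at most $n-1-3\delta n\le(1-2\delta)n$ vertices in total.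

Map $u$ to $v$. Map the neighbors of $u$ in components of $\mathcal J$ to distinct blue neighbors of $v$ in $A_j$; there are at least $4\delta n$ of these. Map the other neighbors of $u$ to distinct blue neighbors of $v$ in $A_i$; there are at least $(1-2\delta)n$ of these. Extend each component greedily inside $A_j\setminus\{v\}$ or $A_i\setminus\{v\}$, respectively, parents before children. The parent's image has at most $\gamma n$ red neighbors in its own cluster. In $A_j$ at least
$$(1-\gamma)n-1-(n/2+3\delta n)-\gamma n>0$$
choices remain, and in $A_i$ at least
$$(1-\gamma)n-1-(n-2-3\delta n)-\gamma n=3\delta n+1-2\gamma n>0 .$$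
So $T\subseteq B$, a contradiction. $\square$

**Step 3: definition of the partition.** Let $X=\{v:r_i(v)\ge\delta n\text{ for all }i\}$. If $v\notin X$, then $r_i(v)<\delta n$ for some $i$, and this $i$ is unique: $r_j(v)<\delta n$ with $j\ne i$ would give $b_j(v)\ge(1-2\delta)n>4\delta n$, against Claim 7. Let $Y_i$ be the set of those $v$. Thus $V=X\sqcup Y_1\sqcup\dots\sqcup Y_c$. A vertex of $A_i$ has at most $\gamma n<\delta n$ red neighbors in $A_i$, so $A_i\subseteq Y_i$. Hence $X$ is disjoint from all $A_i$, and $Y_i\setminus A_i\subseteq V\setminus\bigcup_jA_j$ has at most $2c\gamma n\le\delta n$ elements by (4).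

**Step 4: four properties.** The first two say that clusters are almost blue; (P3) limits the pattern of red edges inside a cluster; (P4) bounds the remainder.

**(P1)** Each $y\in Y_i$ has at most $2\delta n$ red neighbors in $Y_i$: fewer than $\delta n$ in $A_i$ and at most $\delta n$ outside.

**(P2)** Each $a\in A_i$ has at most $\gamma n+2c\gamma n\le3c\gamma n$ red neighbors in $Y_i$.

**(P3)** The red graph on $Y_i$ is $K_{m,m}$-free.

*Proof.* Consider a red $K_{m,m}$ in $Y_i$. By Claim 7 each of its $2m$ vertices has fewer than $4\delta n$ blue neighbors in $A_j$, $j\ne i$, and none of them lies in $A_j$. So they have at least $(1-\gamma-8m\delta)n\ge n/2$ common red neighbors in each $A_j$, $j\ne i$. Choose $m$-sets in these common neighborhoods, one $j$ at a time, each completely red to those chosen before. This is possible: each earlier chosen vertex excludes at most $\gamma n$ vertices, and $n/2-cm\gamma n\ge m$. The two classes of the $K_{m,m}$ and the $c-1$ new sets give a red $K_{c+1}(m)\supseteq G$, a contradiction. $\square$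

**(P4)** $|X|<C$.

*Proof.* Otherwise take $X_0\subseteq X$ with $|X_0|=C$. Each $x\in X_0$ is red to all entries of at least $(\delta n)^c\ge(\delta/2)^c\prod_i|A_i|$ tuples in $\prod_iA_i$, since $|A_i|\le2n$. So a uniformly random tuple is completely red to at least $C(\delta/2)^c\ge2s$ elements of $X_0$ on average. If $\pi$ is the proportion of tuples completely red to at least $s$ elements, this average is at most $s+C\pi$, so $\pi\ge s/C$. There are at most $2^C$ subsets of size $s$ in $X_0$, so by pigeonhole some $s$-set $X_1\subseteq X_0$ is completely red to a proportion at least $2^{-C}/C$ of all tuples. The tuples completely red to $X_1$ form the product of the common red neighborhoods of $X_1$ in $A_1,\dots,A_c$. So each of these neighborhoods has at least $2^{-C}|A_i|/C\ge2^{-C}n/(2C)$ elements. By (3), $2^{-C}n/(2C)-cm\gamma n\ge m$ for large $n$, so we can choose $m$-sets in them one by one, each completely red to the earlier ones, as in (P3). This gives a red $K(s,m,\dots,m)\supseteq G$, a contradiction. $\square$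

## 9. Trees with a vertex adjacent to at least $\kappa n$ leaves

For such trees the formula of Theorem 2 can fail, as the star shows, so we do not aim at it. Instead we use the one thing that $p=r(G,K_{1,n-1})$ provides: a vertex of blue degree at least $n-1$.

**Claim 8.** In setting $(*)$, if $T$ has a vertex $u$ adjacent to at least $\kappa n$ leaves, then no vertex of $V$ has blue degree at least $n-1$.

*Proof.* Suppose $v$ has blue degree at least $n-1$. The plan is to put $u$ on $v$, embed everything except the leaves at $u$ in the clusters, where the missing $\kappa n$ vertices leave room, and place the leaves at $u$ last, anywhere in the blue neighborhood of $v$.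

Let $L'$ be the set of leaf neighbors of $u$ and $J_1,\dots,J_d$ the components of $T-u$ with at least $2$ vertices. Then
$$n-1=|L'|+\sum_j|J_j|,\qquad\sum_j|J_j|\le(1-\kappa)n,\qquad d\le n/2 .$$
Put $u\mapsto v$. By (P4), $v$ has at least $n-1-C\ge n/2\ge d$ blue neighbors in $\bigcup_iY_i$. Map the neighbors of $u$ in $J_1,\dots,J_d$ (the roots) to distinct such vertices. If the root of $J_j$ went into $Y_i$, extend $J_j$ greedily inside $Y_i\setminus\{v\}$. By (P1) the parent's image has at most $2\delta n$ red neighbors in $Y_i$, so at least
$$(1-\gamma)n-1-(1-\kappa)n-2\delta n>0$$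
choices always remain; recall $\delta<\kappa/8$ and $\gamma\le\delta/8$. Finally, at least $(n-1)-\sum_j|J_j|=|L'|$ blue neighbors of $v$ are unused. Put $L'$ there. So $T\subseteq B$, a contradiction. $\square$

## 10. A host of exactly $n$ vertices

For the rest of the proof of Theorem 2, assume that every vertex of $T$ is adjacent to fewer than $\kappa n$ leaves. We shall prove:

**Claim 9.** For large $n$, setting $(*)$ is impossible if every vertex of $T$ is adjacent to fewer than $\kappa n$ leaves.

This section repeats the count of Section 1 in the real partition. There a vertex of $X$ was red or blue to a whole cluster; now we pass to a large part of the cluster on which all vertices see $X$ in the same way.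

**Step 1: uniform parts.** Each vertex of $A_i$ has a red neighborhood in $X$, one of at most $2^C$ subsets by (P4). By pigeonhole there are $R_i\subseteq X$ and $D_i\subseteq A_i$ with
$$|D_i|\ge|A_i|/2^C\ge n/2^{C+1},$$
such that every vertex of $D_i$ has red neighborhood exactly $R_i$ in $X$. All pairs between $D_i$ and $X\setminus R_i$ are blue.

**Step 2: $|\bigcap_iR_i|\le s-1$.** Otherwise take $s$ vertices of the intersection and choose $m$-sets in $D_1,\dots,D_c$ one by one, each completely red to the earlier ones. This is possible since $n/2^{C+1}-cm\gamma n\ge m$ by (3). We get a red $K(s,m,\dots,m)\supseteq G$, a contradiction.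

**Step 3: the count.** Since $\sum_i|Y_i|=p-|X|$,
$$\sum_{i=1}^c\big(|Y_i|+|X\setminus R_i|\big)=p+\sum_{x\in X}\big(c-1-|\{i:x\in R_i\}|\big)\ge p-(s-1)\ge c(n-1)+1 .$$
So some $i$ has $|Y_i|+|X\setminus R_i|\ge n$. Fix it, and put $D=D_i$. If $|Y_i|\ge n$, let $Y\subseteq Y_i$ with $|Y|=n$ and $Q=\emptyset$. Otherwise let $Y=Y_i$ and let $Q\subseteq X\setminus R_i$ with $|Q|=n-|Y_i|$. With $q=|Q|<C$ we have
$$|Y|=n-q,\qquad|Y\cup Q|=n. \tag{5}$$
When $q>0$, we have $D\subseteq Y$, and all pairs between $D$ and $Q$ are blue.

It remains to embed $T$ in blue onto $Y\cup Q$. There is no slack: every vertex must be used. The method in both cases is to reserve some vertices of $T$, embed the rest greedily, and place the reserved vertices by a perfect matching.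

## 11. Trees with fewer than $\lambda n$ leaves: matching the middles of blocks

Suppose $T$ has fewer than $\lambda n$ leaves. Then it has at least $n/5-2\lambda n\ge n/10$ disjoint blocks. Put $k=\lfloor n/20\rfloor$. Use $q$ of the blocks, called special, to fill $Q$, and $k$ others, called ordinary, for the matching; for large $n$ we have $q+k\le n/10$.

**Step 1: the special blocks.** Map the middles of the special blocks bijectively to $Q$, and the vertices $\beta_2,\beta_4$ of these blocks to distinct vertices of $D$. The edges of $T$ inside the special middle triples are then blue.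

**Step 2: the greedy part.** Embed $T$ minus the special middle triples and minus the ordinary middles $x_1,\dots,x_k$ into $Y$ in a search order. This forest has $n-3q-k$ vertices. Each has at most one earlier neighbor in the forest, whose image excludes at most $2\delta n$ vertices by (P1), and at most one neighbor in the special triples, a $\beta_2$ or $\beta_4$ with image in $D\subseteq A_i$, which excludes at most $3c\gamma n$ vertices by (P2). So the number of choices is at least
$$(n-q)-\big(2q+(n-3q-k-1)\big)-2\delta n-3c\gamma n=k+1-2\delta n-3c\gamma n>0 .$$

**Step 3: the matching.** A set $Z\subseteq Y$ of exactly $(n-q)-2q-(n-3q-k)=k$ vertices is left. Join $x_j$ to $z\in Z$ if $z$ is blue to the images of both neighbors of $x_j$; these neighbors were embedded in Step 2. Each $x_j$ misses at most $4\delta n\le k/2$ vertices of $Z$, by (P1). Each $z$ has at most $2\delta n$ red neighbors in $Y$. Every vertex of $T$ is adjacent to at most one $x_j$, because the neighbors of $x_j$ lie in its own block. So $z$ misses at most $2\delta n\le k/2$ of the $x_j$. By the matching fact there is a perfect matching, and it completes a blue copy of $T$, a contradiction.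

## 12. Trees with at least $\lambda n$ leaves, none of whose vertices carries $\kappa n$: a random embedding

Now suppose $T$ has at least $\lambda n$ leaves. The reserved vertices will be leaves.

**Step 1: choosing leaves.** We need $q$ leaves for $Q$ and a large set $L'$ for the matching, with no interference between the two. If $q=0$ let $L_Q=\emptyset$. If $q>0$ choose a set $L_Q$ of $q$ leaves: all at one vertex if some vertex is adjacent to at least $q$ leaves, and arbitrarily otherwise. Let $P_Q$ be the set of their neighbors, so $|P_Q|\le q$. The number of leaves adjacent to $P_Q$ is at most $\kappa n$ in the first case and at most $q^2$ in the second, so at most $\max(\kappa n,q^2)=\kappa n$ for large $n$. Since $\lambda n-\kappa n\ge\lambda n/2$, we can choose a set $L'$ of $\lfloor\lambda n/2\rfloor\ge\lambda n/3$ leaves not adjacent to $P_Q$; in particular $L'\cap L_Q=\emptyset$. Let $\mathrm{Par}$ be the set of neighbors of $L'$. It is disjoint from $P_Q$. For $a\in\mathrm{Par}$ let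
$$w_a=\frac{|L'\cap N(a)|}{|L'|}\le\frac{\kappa n}{\lambda n/3}=\frac{3\kappa}{\lambda}=\frac1{4m},\qquad\sum_{a\in\mathrm{Par}}w_a=1. \tag{6}$$
Then $T_0=T-L'-L_Q$ is a tree with $n-q-|L'|$ vertices, and it contains $P_Q\cup\mathrm{Par}$, since neighbors of leaves are not leaves.

**Where the greedy method stops.** Suppose we embed $T_0$ greedily and then match $L'$ to the unused vertices of $Y$. The leaf side is fine: a leaf misses at most $2\delta n$ unused vertices. But by (6) only $|\mathrm{Par}|\ge4m$ is guaranteed, so $\mathrm{Par}$ may have bounded size. Nothing in the greedy rule keeps all its images out of the red neighborhood of one unused vertex $z$, which may have up to $2\delta n$ elements; such a $z$ can receive no leaf, and it must be used. So we embed at random. A union bound over all $z\in Y$ does not finish the job by itself: for a bounded set $\mathrm{Par}$ the bound on the failure probability at a vertex $z$ of linear red degree will be a constant, and there are about $n$ vertices. What saves the argument is (P3): few vertices have large red degree inside a cluster, and the weight bound $\frac1{4m}$ makes the failure probability small enough to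 exploit this.

**Step 2: embedding $P_Q$.** First embed the forest $T[P_Q]$ greedily into $D$. When $q>0$, by (P2) each vertex already placed excludes itself and at most $3c\gamma n$ red neighbors, and $|D|\ge n2^{-C-1}>q(1+3c\gamma n)$ for large $n$, since $3cC\gamma\le\frac{3}{100m}2^{-C}$ by (3).

**Step 3: embedding the rest of $T_0$ at random.** Embed $T_0-P_Q$ into $Y$ in a search order. Each vertex has at most one earlier neighbor in $T_0-P_Q$ and at most $q$ neighbors in $P_Q$, whose images lie in $D\subseteq A_i$. Call a vertex of $Y$ admissible if it is unused and blue to the images of all already embedded neighbors. By (P1), (P2) and (5), the number of admissible vertices is at least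
$$|Y|-(|T_0|-1)-2\delta n-3cC\gamma n\ge|L'|-2\delta n-3cC\gamma n\ge\tfrac12|L'|\ge\nu n .$$
For the second inequality, $2\delta+3cC\gamma<2\cdot10^{-8}+2^{-C}<\frac\lambda6\le\frac{|L'|}{2n}$. Choose each image uniformly at random from the admissible set, and call the resulting map $\varphi$.

**Step 4: what has to be shown.** For $z\in Y$ let $d_z\le2\delta n$ be its red degree in $Y$, and put
$$\rho_z=\frac{d_z}{\nu n}\le\frac{2\delta}\nu<1,\qquad\sigma_z=\sum_{a\in\mathrm{Par}}w_a\mathbf 1[\varphi(a)z\text{ red}].$$
So $\sigma_z$ is the proportion of leaves in $L'$ that $z$ cannot receive. All vertices of $\mathrm{Par}$ are embedded in the random stage. Given all choices made before $\varphi(a)$, the event that $\varphi(a)z$ is red has probability at most $d_z/(\nu n)=\rho_z$. We show that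
$$\text{with positive probability }\ \sigma_z\le\tfrac12\ \text{ for all }z\in Y. \tag{7}$$

**Step 5: vertices of small red degree.** If $d_z<2m$, then since $\varphi$ is injective, at most $2m-1$ terms of $\sigma_z$ are nonzero, and $\sigma_z<2m\cdot\frac1{4m}=\frac12$ always.

**Step 6: the tail bound for $d_z\ge2m$.** Put $\kappa'=\frac1{4m}$ and $t=\frac1{\kappa'}\ln\frac1{\rho_z}$, so $e^{t\kappa'}=1/\rho_z$. By convexity of the exponential, for $0\le w\le\kappa'$,
$$e^{tw}-1\le\frac w{\kappa'}\big(e^{t\kappa'}-1\big)\le\frac w{\kappa'\rho_z}.$$
Conditioning successively, from the last embedded vertex of $\mathrm{Par}$ to the first, each factor $e^{tw_a\mathbf 1[\varphi(a)z\text{ red}]}$ has conditional expectation at most $1+\rho_z(e^{tw_a}-1)$. Hence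
$$\mathbb E\,e^{t\sigma_z}\le\prod_a\big(1+\rho_z(e^{tw_a}-1)\big)\le\prod_a\Big(1+\frac{w_a}{\kappa'}\Big)\le e^{1/\kappa'} ,$$
and by Markov's inequality
$$\Pr(\sigma_z>\tfrac12)\le e^{1/\kappa'-t/2}=(e^2\rho_z)^{1/(2\kappa')}=(e^2\rho_z)^{2m}.$$

**Step 7: few vertices of large red degree.** By (P3), any $m$ vertices of $Y$ have at most $m-1$ common red neighbors in $Y$. Counting pairs of a vertex $z$ and an $m$-set in its red neighborhood,
$$\sum_{z\in Y}\binom{d_z}m\le(m-1)\binom{|Y|}m\le\frac{m\,n^m}{m!}.$$
For $d\ge2m$ each factor of $d(d-1)\cdots(d-m+1)$ is at least $d/2$, so $\binom dm\ge(d/2)^m/m!$. Therefore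
$$\sum_{d_z\ge2m}d_z^m\le2^m\,m\,n^m .$$

**Step 8: the union bound.** Of the $2m$ factors $\rho_z$ in Step 6, bound $m$ of them by $2\delta/\nu$ and use Step 7 for the other $m$:
$$\sum_{d_z\ge2m}\Pr(\sigma_z>\tfrac12)\le e^{4m}\Big(\frac{2\delta}\nu\Big)^m\frac1{(\nu n)^m}\sum_{d_z\ge2m}d_z^m\le m\Big(\frac{4e^4\delta}{\nu^2}\Big)^m=m\Big(\frac1{2m}\Big)^m<1 .$$
The equality is the definition of $\delta$. This proves (7).

**Step 9: the matching.** Fix an embedding as in (7), and let $Z$ be the set of unused vertices of $Y$; $|Z|=n-q-|T_0|=|L'|$. Join a leaf in $L'$ with neighbor $a$ to $z\in Z$ if $\varphi(a)z$ is blue. By (P1) each leaf is joined to at least $|Z|-2\delta n\ge|Z|/2$ vertices. Each $z$ is joined to a proportion $1-\sigma_z\ge\frac12$ of $L'$. A perfect matching embeds $L'$. Finally map $L_Q$ bijectively to $Q$: the neighbors of $L_Q$ were mapped into $D$, and $D$ is completely blue to $Q$. So $T\subseteq B$, a contradiction.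

Sections 11 and 12 together prove Claim 9. $\square$

## 13. Deduction of Theorems 1 and 2

*Proof of Theorem 2.* The lower bound is (1). For the upper bound, a coloring on $p=c(n-1)+s$ vertices with no red $G$ and no blue $T$ would be setting $(*)$, which Claim 9 excludes, since $\kappa n=n/(1200m)$. $\square$

*Proof of Theorem 1.* The edgeless case was settled in Section 2. Let $G$ have an edge, let $n$ be large in terms of $G$, and let $T$ be a tree of order $n$.

If every vertex of $T$ is adjacent to fewer than $\kappa n$ leaves, then $r(G,T)=c(n-1)+s\le r(G,K_{1,n-1})$ by Theorem 2 and (1).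

Otherwise some vertex of $T$ is adjacent to at least $\kappa n$ leaves. Let $p=r(G,K_{1,n-1})$, so $p\ge c(n-1)+s$ by (1), and suppose some coloring of $K_p$ has no red $G$ and no blue $T$. This is setting $(*)$. By the choice of $p$, and as there is no red $G$, the coloring contains a blue $K_{1,n-1}$, that is, a vertex of blue degree at least $n-1$. This contradicts Claim 8. Hence $r(G,T)\le p$. $\square$

So for every $G$ with at least one edge and every $n\ge n_0(G)$,
$$(\chi(G)-1)(n-1)+s(G)\le r(G,T)\le r(G,K_{1,n-1}),$$
where the left bound is attained by all trees in which every vertex is adjacent to fewer than $n/(1200\,|V(G)|)$ leaves, and the right bound by the star.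

## 14. Trees with leaves spread over $h$ vertices that exceed the surplus bound

*Proof of Proposition 3.* Let $s=2h+1$ and $G=K_{s,s}$, so $\chi(G)-1=1$ and $s(G)=s$.

**Step 1: the tree.** Let $T$ consist of a root with $h$ children and $n-1-h$ further vertices, each a leaf attached to one of the children, distributed as equally as possible. For $h\ge2$ and large $n$ the root is adjacent to no leaf, and a child is adjacent to at most $\lceil(n-1-h)/h\rceil=\lceil(n-1)/h\rceil-1\le n/h$ leaves. For $h=1$, $T$ is a star and the bound $n$ is trivial.

**Step 2: the coloring.** We want a coloring without red $G$ in which every $h$-set has at least $s$ common red neighbors. Let $N=n+s-1$, and color each edge of $K_N$ red independently with probability $N^{-a}$ and blue otherwise, where $\frac2{2h+1}<a<\frac1h$. The expected number of red $K_{s,s}$ is at most $N^{2s-as^2}$, which tends to $0$ since $as>2$. The number of common red neighbors of a fixed $h$-set is binomial with mean $\mu=(N-h)N^{-ah}$, which grows as a positive power of $N$ since $ah<1$. By Chernoff's inequality it is below $\mu/2$ with probability at most $e^{-\mu/8}$, and there are at most $N^h$ such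 sets, so the expected number of sets failing this tends to $0$. For large $n$ we have $\mu/2\ge s$, and some coloring has both properties.

**Step 3: no blue $T$.** In a blue copy of $T$, let $S$ be the image of the $h$ children. Every other vertex of the copy is joined in blue to some vertex of $S$: the root to all of $S$, each attached leaf to the image of its child. The at least $s$ common red neighbors of $S$ lie outside $S$ and have no blue edge to $S$, so they are not in the copy. Hence the copy has at most $N-s=n-1$ vertices, a contradiction.

So $K_N$ has a coloring with neither a red $G$ nor a blue $T$, and $r(G,T)\ge N+1=n+s>(n-1)+s$. $\square$
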